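# A finitely generated branch $p$-group with a maximal subgroup of infinite index

## 1. Branch $p$-groups with maximal subgroups of infinite index

**Theorem 1.** Let $p$ be a prime. There are a finitely generated branch $p$-group $G$ and a proper subgroup $H<G$ with $HN=G$ for every normal subgroup $N$ of finite index. Hence $G$ has a maximal subgroup of infinite index.

The theorem answers the following question, posed in "Some Topics in the Dynamics of Group Actions on Rooted Trees" (doi:10.1134/s0081543811040067): is it true that all maximal subgroups in any finitely generated branch $p$-group have finite index? The answer is no, for every prime $p$. Let us go through the words.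

Let $T$ be an infinite, locally finite, spherically homogeneous rooted tree: every vertex of level $n$ has the same finite number $m_n$ of children, and we require $m_n\ge 2$ for all $n$. Let $G$ act faithfully on $T$ by automorphisms.

**Definition (branch group).** For a vertex $v$, the rigid stabilizer $\mathrm{rist}_G(v)$ is the subgroup of those elements of $G$ that act trivially on every vertex outside the subtree $T_v$ rooted at $v$. The $n$th level rigid stabilizer $\mathrm{rist}_G(n)$ is the subgroup generated by all $\mathrm{rist}_G(v)$ with $v$ of level $n$; these subgroups have disjoint supports, so it is their direct product. The group $G$ is a *branch group* if it is transitive on each level of $T$ and $\mathrm{rist}_G(n)$ has finite index in $G$ for every $n$.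

For example, let $T$ be the binary tree and let $G=\mathrm{Aut}\,T$ be its full automorphism group. It is transitive on levels. An automorphism fixing level $n$ is an arbitrary choice of one automorphism below each vertex of level $n$, so $\mathrm{rist}_G(n)$ is the whole stabilizer $\mathrm{St}_G(n)$ of level $n$, which has finite index. So this $G$ is branch (though far from finitely generated). For a non-example, take the cyclic group generated by the adding machine $\tau$, given by $(0w)\tau=1w$ and $(1w)\tau=0(w\tau)$. It acts on level $n$ as a cycle of length $2^n$, so it is level-transitive. But if $\tau^k$ is trivial below one vertex of level 1, then it fixes a vertex of every level $n\geq 1$, so $2^n\mid k$ for all $n$ and $k=0$. All rigid stabilizers of vertices of level $1$ are trivial, and the group is not branch.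

A branch group is infinite, because the levels grow without bound. It is residually finite, because the subgroups $\mathrm{St}_G(n)$ have finite index and intersect trivially. A *$p$-group* is a group in which every element has order a power of $p$; it may be infinite. A finite quotient of a $p$-group is a finite $p$-group.

The condition "$HN=G$ for every normal $N$ of finite index" says that $H$ surjects onto every finite quotient of $G$, that is, $H$ is dense in the profinite topology. To see why the second sentence of the theorem follows from the first, recall that in a finitely generated group every proper subgroup lies in a maximal one: the union of a chain of proper subgroups is proper, since otherwise some member of the chain would contain all generators, and Zorn's lemma applies. Let $M\ge H$ be maximal. If $|G:M|<\infty$, let $N$ be the core of $M$, the intersection of its conjugates; it is normal of finite index. Then $G=HN\le M$, a contradiction. So $|G:M|=\infty$.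

For background, the source quotes two facts. Pervova proved that the first Grigorchuk group, its generalizations $\mathcal G_\omega$, and the Gupta–Sidki $p$-groups have only maximal subgroups of finite index. Bondarenko constructed a finitely generated branch group with a maximal subgroup of infinite index; in that example the group acts locally by elements of a finite group that coincides with its own derived subgroup. Neither result is used in the proof of Theorem 1.

We use these textbook facts. In a finite $p$-group $P$ the Frattini subgroup is $\Phi(P)=P'P^p$, elements generating $P$ modulo $\Phi(P)$ generate $P$, and maximal subgroups are normal of index $p$. A subgroup of finite index in a finitely generated group is finitely generated. A finitely generated abelian torsion group is finite; hence a finitely generated soluble torsion group is finite (its derived subgroup has finite index, so is again finitely generated, and one inducts on the derived length).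

## 2. Proper subgroups $L<K$ with $LK'=K$

How could a proper subgroup be dense? Here is a sufficient condition. Suppose $K$ is a $p$-group and $L\le K$ satisfies $LK'=K$. If $N\lhd K$ has finite index, then in the finite $p$-group $K/N$ the image of $L$ supplements the derived subgroup, which lies in the Frattini subgroup. So the image of $L$ is everything, and $LN=K$.

A first plan is therefore: take a small group $K$ with a proper subgroup $L$ such that $LK'=K$, let $K$ act on a tree, spread out as elements $b(k)$, add some finite group $A$ of permutations of the first level to get a branch group $G=\langle A,b(K)\rangle$, and set $H=\langle A,b(L)\rangle$. If $K$ is a finite perfect group, the condition $LK'=K$ is free: every $L$ satisfies it. But a $p$-group acts locally by finite $p$-groups: the permutations of the children of $v$ induced by the stabilizer of $v$ form a quotient of a $p$-group. A nontrivial finite $p$-group is never perfect, and worse, in a finite $p$-group $K$ the equation $LK'=K$ forces $L=K$. This is the exact point where the plan with a finite $K$ stops.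

So $K$ must be infinite, and two tasks appear. The first is to find a finitely generated residually finite $p$-group $K$ with a proper subgroup $L$ such that $LK'=K$ (Sections 4–6). The second is to put an infinite $K$ into a branch $p$-group so that $L$ still yields a proper subgroup (Sections 7–10). For both we need to compute with automorphisms of trees.

## 3. Sections and the order of a tree automorphism

This section fixes notation and gives the two tools by which all orders will be computed.

Actions are on the right, $g^c=c^{-1}gc$ and $[g,h]=g^{-1}h^{-1}gh$. Let a tree be given by finite sets $X,X_1,X_2,\dots$: its vertices of level $n$ are the words of length $n$ with first letter in $X$, second in $X_1$, and so on. For an automorphism $g$ and $x\in X$, the *section* $g|_x$ is the automorphism of the tree on $X_1,X_2,\dots$ defined by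
$$(xv)g=(xg)(v\,g|_x),\qquad\text{so}\qquad (gh)|_x=g|_x\,h|_{xg}.\tag{1}$$
For deeper vertices $g|_{xw}=(g|_x)|_w$. For the adding machine, $\tau|_0=1$ and $\tau|_1=\tau$, and (1) gives $\tau^2|_0=\tau|_0\,\tau|_1=\tau$.

A *rooted* automorphism $a$ permutes $X$ and has trivial sections at all $x\in X$; we identify it with a permutation of $X$. If $g$ fixes $X$ pointwise and $c$ is rooted, then by (1)
$$g^c \text{ fixes } X \text{ pointwise and } g^c|_{xc}=g|_x .\tag{2}$$
For a vertex $v$ we write $v*y$ for the automorphism that fixes the level of $v$ pointwise, has section $y$ at $v$, and has trivial sections at the other vertices of that level.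

**Lemma 1.** Suppose $g$ acts on $X$ as an element of a finite $p$-group and, for every $x\in X$ with $m_x=|x\langle g\rangle|$, the element $g^{m_x}|_x$ has $p$-power order. Then $g$ has $p$-power order.

*Proof.* All $m_x$ are powers of $p$; let $P$ be the largest. Then $g^P$ fixes $X$ pointwise. Since $g^{m_x}$ fixes $x$, formula (1) gives $g^P|_x=(g^{m_x}|_x)^{P/m_x}$, which has $p$-power order. As $X$ is finite, some $p$-power of $g^P$ has all sections trivial. $\square$

**Lemma 2.** Let $g=a\beta_1\cdots\beta_r$ with $a$ rooted and all $\beta_i$ fixing $X$ pointwise. Let $O=x\langle a\rangle$ $(=x\langle g\rangle)$ and $m=|O|$. Then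
$$g^m|_x=\prod_{t=0}^{m-1}\ \prod_{i=1}^r\beta_i|_{xa^{t+1}} .\tag{3}$$
So each section $\beta_i|_z$ with $z\in O$ occurs exactly once, and nothing else occurs.

*Proof.* By (1), $g|_z=\prod_i\beta_i|_{za}$, because $a$ has trivial section at $z$ and the $\beta_i$ fix $za$. Also $g^m|_x=\prod_{t=0}^{m-1}g|_{xg^t}$ and $xg^t=xa^t$. As $t$ runs from $0$ to $m-1$, the point $xa^{t+1}$ runs once through $O$. $\square$

We will also collect rooted letters to the left. For rooted $a_i$ and any $b_i$,
$$a_0b_1a_1b_2a_2\cdots b_ra_r=(a_0a_1\cdots a_r)\;b_1^{\,a_1\cdots a_r}\,b_2^{\,a_2\cdots a_r}\cdots b_r^{\,a_r}.\tag{4}$$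
If all $a_i$ lie in a subgroup $C$, then so do the rooted factor and all the conjugators on the right.

## 4. Left ideals of $\mathbb F_p\Gamma$ and the wreath product $C_p\wr\Gamma$

The purpose here is to turn the first task into a question about one element of a group ring. For a group $\Gamma$ the *augmentation* of an element of $\mathbb F_p\Gamma$ is the sum of its coefficients, and the augmentation ideal $\mathfrak a$ consists of the elements of augmentation $0$; it is spanned by the elements $\gamma-1$.

**Lemma 3.** Let $\Gamma$ be a finitely generated residually finite $p$-group, and let $u\in\mathbb F_p\Gamma$ have augmentation $1$ and not be left invertible. Put $M=\mathbb F_p\Gamma$ with $\Gamma$ acting by left multiplication, $K=M\rtimes\Gamma$ $(=C_p\wr\Gamma)$ and $L=\mathbb F_p\Gamma u\rtimes\Gamma$. Then $K$ is a finitely generated residually finite $p$-group, $L\ne K$, and $LK'=K$.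

*Proof.* The product in $K$ is $(\mu,\gamma)(\mu',\gamma')=(\mu+\gamma\mu',\gamma\gamma')$. Since $\mathbb F_p\Gamma u$ is a left ideal, it is $\Gamma$-invariant and $L$ is a subgroup.

*Finite generation and orders.* Conjugating $1\in M$ by $\gamma\in\Gamma$ gives $\gamma\in M$, and these elements span $M$. So $K$ is generated by $\Gamma$ and $1\in M$. Each $k\in K$ has a $p$-power $k^{q}\in M$, since $K/M\cong\Gamma$ is a $p$-group, and $M$ has exponent $p$.

*Residual finiteness.* Let $1\neq(\mu,\gamma)\in K$. If $\gamma\ne1$, choose $N\lhd\Gamma$ of finite index with $\gamma\notin N$. If $\gamma=1$, choose $N\lhd\Gamma$ of finite index containing none of the finitely many elements $\delta\varepsilon^{-1}$ with $\delta\ne\varepsilon$ in the support of $\mu$; then $\Gamma\to\Gamma/N$ is injective on this support. In both cases the image of $(\mu,\gamma)$ in the finite group $\mathbb F_p[\Gamma/N]\rtimes\Gamma/N$ is nontrivial.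

*$L\ne K$.* Otherwise $1\in\mathbb F_p\Gamma u$, that is, $cu=1$ for some $c$.

*$LK'=K$.* The commutator $\gamma\mu\gamma^{-1}\mu^{-1}$ of $\gamma\in\Gamma$ and $\mu\in M$ is the element $(\gamma-1)\mu$ of $M$, so $K'\supseteq\mathfrak a$. As $u$ has augmentation $1$, $M=\mathbb F_pu+\mathfrak a\subseteq LK'$. Also $\Gamma\le L$. $\square$

Which $u$ should we try? If $\Gamma$ is a finite $p$-group, then $\mathfrak a$ is nilpotent (a textbook fact), and every $u=1-v$ with $v\in\mathfrak a$ has the inverse $1+v+v^2+\cdots$, a finite sum. In any $\Gamma$ the same computation disposes of each $u$ of augmentation $1$ supported on a finite subgroup. For instance, let $A\le\Gamma$ be a nontrivial finite subgroup and $N_A=\sum_{a\in A}a$. Then $N_A^2=|A|N_A=0$, so $(1-N_A)(1+N_A)=1$. So $\Gamma$ cannot be locally finite, and the support of $u$ must generate an infinite subgroup. The simplest candidate mixes two finite subgroups $A$ and $B$: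
$$u=1-N_A+tN_B,\qquad t\in\mathbb F_p .$$
The formal inverse $\sum_n(N_A-tN_B)^n$ now involves longer and longer alternating products of $N_A$ and $N_B$. The next section builds a $p$-group $\Gamma=\langle A,B\rangle$ for which $u$ will have no left inverse, with a suitable $t$.

## 5. The $p$-group $\Gamma=\langle A,\beta(A)\rangle$

The group is generated by rooted automorphisms and "directed" ones. First we see what can go wrong. Take the binary tree, $a$ the rooted swap, and $\beta$ fixing the first level, with $\beta|_0=\beta$ and $\beta|_1=a$. Then $\beta^2=1$. For $g=a\beta$, formula (3) gives $g^2|_0=\beta|_1\beta|_0=a\beta=g$. So $g$ has infinite order: if it had order $n$, then $n$ would be even, as $g$ moves the first level, and $1=g^n|_0=g^{n/2}$, a contradiction. The rooted letter picked up along the orbit did not cancel. The cure is to place several rooted sections whose total is zero.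

**Choice of data.** We want a finite abelian $p$-group $A$, written additively; a nontrivial cyclic subgroup $C\le A$ contained in no larger cyclic subgroup; a set $S$ of generators of $C$ with $m=|S|$ and $p\nmid m$; and automorphisms $\varphi_s\in\mathrm{Aut}(A)$, $s\in S$, with $\sum_{s\in S}\varphi_s=0$.

For $p$ odd take $A=C=\mathbb Z/p$, $S=\{1,-1\}$, $\varphi_1=1$, $\varphi_{-1}=-1$. For $p=2$ take $A=(\mathbb Z/8)^2$, $e=(1,0)$, $C=\langle e\rangle$, $S=\{e,3e,5e\}$, with automorphisms $1,\omega,\omega^2$, where
$$\omega=\begin{pmatrix}0&-1\\1&-1\end{pmatrix},\qquad \omega^2=\begin{pmatrix}-1&1\\-1&0\end{pmatrix},\qquad \det\omega=1,\qquad 1+\omega+\omega^2=0 .$$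
Here $m=3$, and $C$ has order $8$, the exponent of $A$, so $C$ lies in no larger cyclic subgroup. (A cyclic $A$ will not do for $p=2$: automorphisms of $\mathbb Z/2^k$ are multiplications by odd numbers, and a sum of an odd number of them is odd, hence not $0$.)

If a cyclic subgroup $C'$ of $A$ meets $S$, then it contains a generator of $C$, so $C'\supseteq C$, so $C'=C\supseteq S$. Thus $S\cap\langle a\rangle$ is $\emptyset$ or $S$ for every $a\in A$, and
$$\sum_{s\in S\cap\langle a\rangle}\varphi_s=0\qquad\text{for every }a\in A.\tag{5}$$

**The group.** Let $T_A$ be the regular rooted tree with first level $X=A$ (words in the alphabet $A$). The group $A$ acts by rooted automorphisms $x\mapsto x+a$. For $k\in A$ let $\beta(k)$ fix $X$ pointwise, with section $\beta(k)$ at $0$, rooted section $\varphi_s(k)$ at each $s\in S$, and trivial sections elsewhere. This is a valid recursive definition, since the action on level $n+1$ is given in terms of the action on level $n$; note $0\notin S$. Comparing sections, $\beta(k+k')=\beta(k)\beta(k')$. Put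
$$\Gamma=\langle A,\beta(A)\rangle .$$
It is finitely generated. It is residually finite, because it acts faithfully on a locally finite rooted tree. Sections of its elements lie in $\Gamma$, because those of its generators do.

For $p=3$ and $a=1\in\mathbb Z/3$, the element $g=a\beta(1)$ permutes $X$ in a $3$-cycle, and (3) gives $g^3|_0=\beta(1)|_1\,\beta(1)|_2\,\beta(1)|_0$, which is the rooted $1$, times the rooted $-1$, times $\beta(1)$, that is, $\beta(1)$. The rooted letters cancel. The sections of $g^3$ at $1$ and $2$ are obtained by cyclically permuting these three factors, so they are conjugate to $\beta(1)$; hence $g$ has order $9$.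

**Lemma 4.** $\Gamma$ is a $p$-group.

*Proof.* By (4) every $g\in\Gamma$ can be written $g=a\prod_{i=1}^r\beta(k_i)^{c_i}$ with $a,c_i\in A$. Call the minimal such $r$ the length of $g$. Again by (4), a product of rooted elements from $A$ and $r$ letters of the form $\beta(\cdot)$, in any order, has length $\le r$. We show by induction on the length $r$ that $g$ has $p$-power order. For $r=0$ this is clear.

Let $r\ge1$, and write $g$ with $r$ letters. By (2), $\beta(k)^c$ has section $\beta(k)$ at $c$, rooted section $\varphi_s(k)$ at $s+c$ for $s\in S$, and trivial sections elsewhere. Take $x\in X$, $O=x+\langle a\rangle$ and $h=g^{|O|}|_x$. By Lemma 2, $h$ is a product of the letters $\beta(k_i)$ with $c_i\in O$, each once, and of the rooted letters $\varphi_s(k_i)$ with $s+c_i\in O$, each once. If some $c_i\notin O$, then $h$ has length $<r$, hence $p$-power order.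

Suppose all $c_i\in O$. Since $O$ is a coset of $\langle a\rangle$, we have $s+c_i\in O$ if and only if $s\in\langle a\rangle$. So the sum of all rooted letters in $h$ is $\sum_i\sum_{s\in S\cap\langle a\rangle}\varphi_s(k_i)=0$ by (5). Collecting the rooted letters by (4) we get $h=\prod_{i=1}^r\beta(k_i')^{c_i'}$ with no rooted factor. Thus $h$ fixes $X$ pointwise. For $y\in X$ the section $h|_y$ is a product of the letters $\beta(k'_i)$ with $c_i'=y$ and of rooted letters, so its length is at most $\#\{i:c_i'=y\}$. If this number is $<r$, then $h|_y$ has $p$-power order by induction. If it is $r$, then all $c_i'=y$ and $h|_y=\prod_i\beta(k_i')\in\beta(A)$, a finite $p$-group. So all sections of $h$ have $p$-power order, and so does $h$. By Lemma 1, with $A$ as the finite $p$-group, $g$ has $p$-power order. $\square$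

## 6. A nonzero function annihilated by $u=1-N_A+tN_B$

In $\mathbb F_p\Gamma$ put $N_A=\sum_{a\in A}a$, $N_B=\sum_{k\in A}\beta(k)$, $t=-1/m\in\mathbb F_p$ and $u=1-N_A+tN_B$. Since $|A|=0$ in $\mathbb F_p$, $u$ has augmentation $1$. To prove that $u$ is not left invertible it is enough to find a left $\mathbb F_p\Gamma$-module with an element $f\ne0$ such that $uf=0$: then $cu=1$ would give $f=cuf=0$. The point is to choose a module in which $N_A$ and $N_B$ are easy to compute.

**Lemma 5.** $u$ is not left invertible in $\mathbb F_p\Gamma$.

*Proof.*

**Step 1 (the module).** We describe a set on which the generators change at most one letter. Let $Z$ be the set of infinite sequences $z=z_1z_2\cdots$ in $A$ with finitely many nonzero terms. A rooted $a$ changes $z_1$ to $z_1+a$. Unwinding the sections, $\beta(k)$ fixes $0^\infty$, and for $x\ne0$ it sends $0^nxyw$ to $0^nx(y+\varphi_x(k))w$ if $x\in S$ and fixes it if $x\notin S$. So $Z$ is $\Gamma$-invariant. Functions $f:Z\to\mathbb F_p$ form a left $\mathbb F_p\Gamma$-module via $(\gamma f)(z)=f(z\gamma)$.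

**Step 2 (the function).** Let $\sigma(z_1z_2z_3\cdots)=z_2z_3\cdots$ be the shift. We aim at an $f$ with $N_Af=f\circ\sigma$; then $uf=0$ reads $f=f\circ\sigma-t\,N_Bf$. So define $f$ together with $g$, the intended value of $N_Bf$, by
$$f(0^\infty)=1,\qquad f(z)=f(\sigma z)-t\,g(z),\tag{6}$$
where $g(0^\infty)=0$ and, for $x\ne0$, $g(0^nxw)=f(\sigma w)$ if $x\in S$ and $g(0^nxw)=0$ if $x\notin S$.

This is a recursion on the position of the last nonzero term (position $0$ for $0^\infty$): for $z=0^nxw\neq0^\infty$ the right side of (6) involves $f$ only at $\sigma z$ and possibly $\sigma w$, whose last nonzero positions are smaller. The second formula in (6) also holds at $z=0^\infty$. By definition $g(0w)=g(w)$ for all $w\in Z$.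

As an illustration, for $p=3$ we have $t=-1/2=1$. For $x,y\in\{1,2\}$ we get $f(x0^\infty)=1-1=0$, $f(0y0^\infty)=f(y0^\infty)-f(0^\infty)=-1$ and $f(xy0^\infty)=f(y0^\infty)-f(0^\infty)=-1$. Note that $\sum_{x}f(xy0^\infty)=-3=0=f(y0^\infty)$, where $x$ runs over $A$; this is the next step in a special case.

**Step 3 (summing over the first letter).** We show
$$\sum_{x\in A}f(xw)=f(w)\qquad\text{for all }w\in Z .\tag{7}$$
By (6) the left side is $|A|f(w)-t\sum_{x\in A}g(xw)$. Here $|A|=0$, $g(0w)=g(w)$, $g(xw)=f(\sigma w)$ for $x\in S$, and $g(xw)=0$ for the other $x$. So the left side is $-tg(w)-tm f(\sigma w)=f(\sigma w)-tg(w)=f(w)$, using $-tm=1$ and (6). In particular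
$$(N_Af)(z)=\sum_{x\in A}f(x\,\sigma z)=f(\sigma z).\tag{8}$$

**Step 4 (applying $N_B$).** We show $N_Bf=g$. At $0^\infty$, and at $0^nxw$ with $x\notin S\cup\{0\}$, all $\beta(k)$ fix the point, so $N_Bf=|A|f=0=g$ there. Let $z=0^nxyw'$ with $x\in S$. Since $\varphi_x$ is bijective,
$$(N_Bf)(z)=\sum_{y'\in A}f(0^nxy'w')=:G_n .$$
Now $g(0^nxy'w')=f(\sigma(y'w'))=f(w')$ does not depend on $y'$. By (6) and (7),
$$G_0=\sum_{y'}f(y'w')-t|A|f(w')=f(w'),$$
and for $n\ge1$, $G_n=G_{n-1}-t|A|f(w')=G_{n-1}$. So $(N_Bf)(z)=f(w')=g(z)$.

**Step 5 (conclusion).** By (8), Step 4 and (6), $(uf)(z)=f(z)-f(\sigma z)+tg(z)=0$ for all $z$, while $f(0^\infty)=1$. $\square$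

By Lemmas 3, 4 and 5, for every prime $p$ there is a finitely generated residually finite $p$-group $K$ with a proper subgroup $L$ such that $LK'=K$. The first task is done.

## 7. Trees carrying an infinite $p$-group $K$: the groups $G_n$

From now until the end of Section 10, $K$ is **any** finitely generated residually finite $p$-group and $L<K$ is **any** proper subgroup with $LK'=K$. Such a $K$ is infinite by Section 2. We want to build a branch $p$-group $G$ from $K$.

An infinite $K$ cannot act faithfully on one finite level. So one would let a directed element $b_n(k)$ carry on as $b_{n+1}(k)$ at one vertex $o$, and show at another vertex $s$ the permutation given by $k$ in a finite quotient $K/N_{n+1}$, with the quotients growing in $n$. The difficulty is torsion. The binary example at the start of Section 5 is the pattern of this recipe, with the two-element group in place of $K$: one vertex continuing $b$, one vertex showing $k$, and an element of infinite order. The cure of Section 5 is also lost in this generality: we collected the rooted letters and *summed* them, which used that $A$ is abelian, and the quotients of $K$ need not be.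

The way out is to add to each level a second coordinate in an elementary abelian group $D$, and to arrange that the vertices with special sections are seen along an orbit only when the orbit moves in prescribed directions of $D$, while the permutations shown there move $D$ only in other directions. If a rooted letter is seen in one step, then in the next step none can be seen.

**The data.** The group $K$ is countable and residually finite, and nontrivial. So there are proper normal subgroups of finite index $N_0\ge N_1\ge\cdots$ with $\bigcap_nN_n=1$: enumerate the nontrivial elements and intersect normal subgroups avoiding them one by one. Let $Q_n=K/N_n$, a nontrivial finite $p$-group. Then $Q_0$ has a quotient of order $p$, so we may fix a surjection $\chi:K\to\mathbb F_p$. Let $D=\mathbb F_p^4$ with basis $d_1,\dots,d_4$, and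
$$\bar s_0=d_1+d_2,\quad \bar s_1=d_1+d_3,\quad \bar s_2=d_1+d_4,\quad \bar s_3=d_2+d_3,\quad \bar s_4=d_2+d_4 .$$
These have distinct supports of size two in the basis, so they are pairwise linearly independent and none is a multiple of any $d_i$.

**The levels.** Let $X_n=Q_n\times D$ and let
$$A_n=Q_n\wr D=\{(f,c): f:D\to Q_n,\ c\in D\},\qquad (q,d)(f,c)=(qf(d),\,d+c).$$
This is a finite $p$-group acting faithfully and transitively on $X_n$. The projections $X_n\to D$, $(q,d)\mapsto d$, and $A_n\to D$, $(f,c)\mapsto c$, are both written with a bar; then $\overline{xa}=\bar x+\bar a$, and $a\mapsto\bar a$ is a homomorphism. Put $o=(1,0)$ and $s_j=(1,\bar s_j)$ for $0\le j\le4$. The six points $o,s_0,\dots,s_4$ have distinct projections to $D$.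

Define homomorphisms $\phi_n^{(j)}:K\to A_n$ by $\phi_n^{(0)}(k)=(f_k,0)$ with $f_k(0)=kN_n$ and $f_k(d)=1$ for $d\ne0$, and $\phi_n^{(j)}(k)=(1,\chi(k)d_j)$ for $1\le j\le4$. So $\phi^{(0)}_n(k)$ moves only points of the fibre over $0$, within that fibre, and $\phi^{(j)}_n(k)$ with $j\ge1$ shifts all fibres by $\chi(k)d_j$. Together the images generate $A_n$: those with $j\ge1$ give all $(1,c)$, and conjugating $(f_k,0)$ by $(1,c)$ moves its support from the fibre over $0$ to the fibre over $c$.

**The groups.** Let $T_n$ be the rooted tree with successive levels $X_n$, $X_n\times X_{n+1},\dots$, and $T=T_0$. All branching indices are $\ge2$. Let $b_n(k)\in\mathrm{Aut}\,T_n$ fix $X_n$ pointwise, with section $b_{n+1}(k)$ at $o$, rooted section $\phi_{n+1}^{(j)}(k)$ at $s_j$ for $0\le j\le4$, and trivial sections elsewhere. As before this defines $b_n(k)$ recursively, for all $n$ at once, and $b_n$ is a homomorphism. Put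
$$G_n=\langle A_n,b_n(K)\rangle\le\mathrm{Aut}\,T_n,\qquad G=G_0 .$$
Each $G_n$ is finitely generated, and sections of elements of $G_n$ at vertices of $X_n$ lie in $G_{n+1}$.

**Lemma 6.** (a) Each $b_n$ is injective. (b) For $x\in X_n$ the map $\mathrm{st}_{G_n}(x)\to G_{n+1}$, $g\mapsto g|_x$, is a surjective homomorphism. (c) $G_n$ is transitive on every level of $T_n$.

*Proof.* (a) The section of $b_n(k)$ at the vertex $o^is_0$ is $\phi^{(0)}_{n+i+1}(k)$. If $b_n(k)=1$, all of these are trivial, so $k\in\bigcap_{i\ge0}N_{n+i+1}=1$.

(b) It is a homomorphism by (1). Let $x=o$. The image contains $b_n(k)|_o=b_{n+1}(k)$. If $a\in A_n$ satisfies $s_ja=o$, it contains $b_n(k)^a|_o=b_n(k)|_{s_j}=\phi^{(j)}_{n+1}(k)$ by (2). These elements generate $G_{n+1}$. If $x=oc$ with $c\in A_n$ and $g$ fixes $o$, then $g^c$ fixes $x$ and $g^c|_x=g|_o$.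

(c) We use induction on the level, for all $n$ simultaneously. Level 1 is clear, as $A_n$ is transitive on $X_n$. Given $xw$ and $x'w'$ on a deeper level, some $a\in A_n$ sends $x'w'$ to $xw'$. By induction $G_{n+1}$ contains an element sending $w'$ to $w$, and by (b) it is the section at $x$ of an element of $G_n$ fixing $x$. $\square$

## 8. Every element of $G_n$ has $p$-power order

**Lemma 7.** Each $G_n$ is a $p$-group.

*Proof.* By (4) every $g\in G_n$ can be written $g=a\prod_{i=1}^rb_n(k_i)^{c_i}$ with $a,c_i\in A_n$. Call the minimal $r$ the length of $g$. A product of elements of $A_n$ and $r$ letters $b_n(\cdot)$ has length $\le r$; and if all its rooted letters lie in a subgroup $C\le A_n$, it can be written in the above form with $a,c_i\in C$. We prove by induction on $r$, simultaneously for all $n$, that elements of length $r$ have $p$-power order. The case $r=0$ is clear. Let $r\ge1$.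

**Step 1 (which letters an orbit sees).** This step analyses one application of Lemma 2, for any $n$. Let $g=a\prod_{i=1}^rb_n(k_i)^{c_i}\in G_n$, $x\in X_n$ and $O=x\langle a\rangle$. By (2), $b_n(k)^c$ has section $b_{n+1}(k)$ at $oc$, $\phi_{n+1}^{(j)}(k)$ at $s_jc$, and trivial sections elsewhere. By Lemma 2, $g^{|O|}|_x$ is a product of the letters $b_{n+1}(k_i)$ with $oc_i\in O$ and of the letters $\phi^{(j)}_{n+1}(k_i)$ with $s_jc_i\in O$, each once. We obtain the alternative:

1. if not all $oc_i$ lie in $O$, then $g^{|O|}|_x$ has length $<r$;
2. if all $oc_i$ lie in $O$, then a letter $\phi^{(j)}_{n+1}(\cdot)$ can occur in $g^{|O|}|_x$ only if $\bar s_j\in\langle\bar a\rangle$.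

To check the second: the projection of $O$ is $\bar x+\langle\bar a\rangle$, and it contains all $\overline{oc_i}=\bar c_i$. If $s_jc_i\in O$, then $\bar s_j+\bar c_i\in\bar x+\langle\bar a\rangle$ as well, and subtracting gives $\bar s_j\in\langle\bar a\rangle$.

**Step 2 (first application).** Let $g\in G_n$ have length $r$, written with $r$ letters, let $x\in X_n$ and $h=g^{|O|}|_x$. The aim is to show that $h$ has $p$-power order. If $h$ has length $<r$, this is the induction hypothesis. Otherwise all $oc_i\in O$. The subgroup $\langle\bar a\rangle$ of $D$ has order at most $p$ and the $\bar s_j$ are pairwise independent, so at most one $j$ has $\bar s_j\in\langle\bar a\rangle$. If there is none, then $h\in b_{n+1}(K)$ has $p$-power order. If there is one such $j$, all rooted letters in $h$ lie in $\phi_{n+1}^{(j)}(K)$, so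
$$h=a'\prod_{i=1}^rb_{n+1}(k_i')^{c_i'}\qquad\text{with }a',c_i'\in\phi^{(j)}_{n+1}(K).$$
Hence $\bar a'=0$ if $j=0$, and $\bar a'\in\mathbb F_pd_j$ if $j\ge1$.

**Step 3 (second application).** We now show that $h$ sees no rooted letters. Apply Step 1 to this expression of $h\in G_{n+1}$ and any $y\in X_{n+1}$; let $h'=h^{|y\langle h\rangle|}|_y$. Either $h'$ has length $<r$, and then $p$-power order by induction; or letters $\phi^{(l)}_{n+2}(\cdot)$ occur in it only if $\bar s_l\in\langle\bar a'\rangle$. But $\langle\bar a'\rangle$ is $0$ or consists of multiples of a single $d_j$, and no $\bar s_l$ is a multiple of any $d_j$. So in the second case $h'\in b_{n+2}(K)$ has $p$-power order. By Lemma 1, $h$ has $p$-power order.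

Since $x$ was arbitrary, Lemma 1 shows that $g$ has $p$-power order. $\square$

## 9. Rigid stabilizers in $G$

The next goal is to show that $G$ is branch. For this we need many elements supported below one vertex; they will be commutators of elements whose supports meet in just one subtree.

**Lemma 8.** $x*y\in G_n$ for all $x\in X_n$ and $y\in G_{n+1}'$.

*Proof.*

**Step 1 (reduction to commutators of generators).** Conjugating by $A_n$ we may take $x=o$. Let $R=\{y\in G_{n+1}:o*y\in G_n\}$, a subgroup of $G_{n+1}$. It is normal: given $\theta\in G_{n+1}$, Lemma 6(b) gives $g\in\mathrm{st}_{G_n}(o)$ with $g|_o=\theta$. The conjugate $g^{-1}(o*y)g$ fixes $X_n$ pointwise, has section $\theta^{-1}y\theta$ at $o$, and has trivial sections elsewhere (for $x'\neq o$ the point $x'g^{-1}$ is not $o$, so the middle factor contributes a trivial section and the outer ones cancel). So $(o*y)^g=o*y^\theta$. The group $G_{n+1}$ is generated by the elements $y_*(k)=b_{n+1}(k)$ and $y_j(k)=\phi_{n+1}^{(j)}(k)$, $0\le j\le4$, $k\in K$. If $R$ contains all commutators of these generators, then $G_{n+1}/R$ is abelian and $R\ge G_{n+1}'$.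

**Step 2 (separating supports).** Put $p_*=o$, $p_j=s_j$ and $P=\{o,s_0,\dots,s_4\}$. Given types $i,j\in\{*,0,\dots,4\}$ and $k,k'\in K$, choose $a,a'\in A_n$ with $p_ia=o=p_ja'$. The points of $P$ have distinct projections to $D$, and $a$, $a'$ act on projections by translations. So $Pa$ and $Pa'$ each meet every fibre $Q_n\times\{d\}$ in at most one point, and for $d=0$ this point is $o$. We look for $\alpha=(f,0)\in A_n$ with $f(0)=1$, so that $o\alpha=o$. For $d\ne0$, if both sets meet the fibre over $d$, say in $(q,d)\in Pa$ and $(q',d)\in Pa'$, choose $f(d)$ with $q'f(d)\ne q$, possible because $|Q_n|\ge2$; otherwise put $f(d)=1$. Then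
$$Pa\cap Pa'\alpha=\{o\}.$$

**Step 3 (the commutator).** The elements $b_n(k)^a$ and $b_n(k')^{a'\alpha}$ lie in $G_n$ and fix $X_n$ pointwise. By (2) they have nontrivial sections only at points of $Pa$ and $Pa'\alpha$, respectively, and at $o=p_ia=p_ja'\alpha$ their sections are $y_i(k)$ and $y_j(k')$. So their commutator is $o*[y_i(k),y_j(k')]$, and $[y_i(k),y_j(k')]\in R$. $\square$

**Proposition 9.** $G$ is a finitely generated branch $p$-group.

*Proof.* Write $G^{(n)}$ for the $n$th derived subgroup. We first extend Lemma 8 to all levels: *for $n\ge1$, every $m\ge0$ and every level-$n$ vertex $v$ of $T_m$, we have $v*y\in G_m$ for all $y\in G_{m+n}^{(n)}$.* For $n=1$ this is Lemma 8. Let $n\ge2$ and $v=xw$, where $w$ has level $n-1$ in $T_{m+1}$. By induction $w*y\in G_{m+1}$ for $y\in G_{m+n}^{(n-1)}$. As $y\mapsto w*y$ is a homomorphism, $w*y\in G_{m+1}'$ for $y\in G_{m+n}^{(n)}$. Lemma 8 gives $v*y=x*(w*y)\in G_m$.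

By Lemma 7, $G_n/G_n^{(n)}$ is a finitely generated soluble torsion group, hence finite. Taking sections at level $n$ embeds $\mathrm{St}_G(n)$ into $\prod_vG_n$, the product over the vertices $v$ of level $n$ of $T=T_0$. The subgroup $\mathrm{rist}_G(n)$ is contained in $\mathrm{St}_G(n)$, and by the previous paragraph (with $m=0$) its image contains $\prod_vG_n^{(n)}$, which has finite index in $\prod_vG_n$. So $\mathrm{rist}_G(n)$ has finite index in $\mathrm{St}_G(n)$, hence in $G$; for $n=0$, $\mathrm{rist}_G(0)=G$. With level-transitivity (Lemma 6(c)), $|X_n|\ge2$, and Lemma 7, the claim follows. $\square$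

## 10. The subgroup $H=\langle A_0,b_0(L)\rangle$ and the proof of Theorem 1

Let $H_n=\langle A_n,b_n(L)\rangle\le G_n$ and $H=H_0$. Two things remain: $H$ is proper, and $H$ is dense. The first is a descent along the path $o,oo,ooo,\dots$.

**Lemma 10.** If $b_n(k)\in H_n$, then $k\in L$. In particular $H\ne G$.

*Proof.* Suppose $k\notin L$ but $b_n(k)\in H_n$ for some $n$. Fix this $k$. By (4), each time $b_n(k)\in H_n$ there are expressions
$$b_n(k)=a\prod_{i=1}^rb_n(l_i)^{c_i},\qquad a,c_i\in A_n,\ l_i\in L .$$
Among all $n$ with $b_n(k)\in H_n$ and all such expressions choose one with $r$ minimal. Since $b_n(k)$ and all $b_n(l_i)^{c_i}$ fix $X_n$ pointwise, $a=1$. Take sections at $o$. By (2), $b_{n+1}(k)$ is the product of the letters $b_{n+1}(l_i)$ with $oc_i=o$ and of the letters $\phi_{n+1}^{(j)}(l_i)\in A_{n+1}$ with $s_jc_i=o$. So $b_{n+1}(k)\in H_{n+1}$, with an expression having at most $\#\{i:oc_i=o\}$ letters from $b_{n+1}(L)$. By minimality of $r$, $oc_i=o$ for all $i$. As $c_i$ is a permutation, $s_jc_i\ne o$ for all $i,j$. So no rooted letters occur, and $b_{n+1}(k)=b_{n+1}(l_1\cdots l_r)$. By injectivity of $b_{n+1}$, $k=l_1\cdots l_r\in L$, a contradiction.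

Since $L\neq K$, some $k\in K\setminus L$ exists, and then $b_0(k)\in G\setminus H$. $\square$

**Lemma 11.** $HN=G$ for every normal subgroup $N$ of finite index in $G$.

*Proof.* Let $N_K=b_0^{-1}(N)$, a normal subgroup of finite index in $K$. By the observation at the start of Section 2, $LK'=K$ gives $LN_K=K$. So $b_0(K)\subseteq b_0(L)N\subseteq HN$. Also $A_0\le H$. Hence $G=\langle A_0,b_0(K)\rangle\le HN$. $\square$

**Proof of Theorem 1.** Take the pair $L<K$ provided by Lemmas 3, 4 and 5. By Proposition 9, $G$ is a finitely generated branch $p$-group. By Lemmas 10 and 11, $H$ is proper and $HN=G$ for every normal $N$ of finite index. By the argument in Section 1, a maximal subgroup of $G$ containing $H$ exists and has infinite index. $\square$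

## 11. Embedding residually finite $p$-groups

Sections 7–10 worked for every pair $(K,L)$, and this freedom gives more.

**Theorem 2.** Every finitely generated residually finite $p$-group $E$ embeds in a finitely generated branch $p$-group having a maximal subgroup of infinite index. (Conversely, subgroups of branch groups are residually finite.)

*Proof.* Let $L_0<K_0$ be the pair from Lemmas 3, 4 and 5. Put $K=E\times K_0$ and $L=E\times L_0$. Then $K$ is a finitely generated residually finite $p$-group, $L\ne K$, and $LK'\supseteq E\times L_0K_0'=K$. Sections 7–10 apply to $L<K$, as does the argument of Section 1, and $E\le K\cong b_0(K)\le G$ by Lemma 6(a). The converse holds because a branch group is residually finite and this property passes to subgroups. $\square$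

Consequently there are $2^{\aleph_0}$ pairwise non-isomorphic groups as in Theorem 1. Indeed, for every prime $p$ there are $2^{\aleph_0}$ pairwise non-isomorphic finitely generated residually finite $p$-groups (Grigorchuk, Izv. Akad. Nauk SSSR 48 (1984) 939–985 for $p=2$; Mat. Sb. 126 (1985) 194–214 for all $p$). By the proof of Theorem 2 each of them embeds in a group as in Theorem 1. A countable group has only countably many finitely generated subgroups, so fewer than $2^{\aleph_0}$ isomorphism types of such groups could not contain them all. This remark is the only statement in these notes that relies on those references.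

## 12. A dichotomy for the Frattini subgroup

For a group $G$ let $\Phi(G)$ be the intersection of its maximal subgroups, and let $G'G^p$ be the subgroup generated by $G'$ and all $p$th powers. An action is *primitive* if it is transitive and preserves no partition except the two trivial ones; a transitive action on more than one point is primitive exactly when its point stabilizers are maximal subgroups. For instance, the symmetric group on three letters acts primitively on them, while the cyclic group of order $4$ acting on itself preserves the partition into cosets of its subgroup of order $2$.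

**Theorem 3.** Let $G$ be any finitely generated branch $p$-group, $\Phi(G)$ the intersection of its maximal subgroups, and $d=\dim_{\mathbb F_p}G/G'G^p$. The following are equivalent:

1. $G$ has a maximal subgroup of infinite index;
2. $G$ has a proper subgroup $H$ with $HG'=G$;
3. some $h_1,\dots,h_d$ generate $G$ modulo $G'G^p$ but do not generate $G$;
4. $\Phi(G)=1$;
5. $\Phi(G)\ne G'G^p$;
6. $G$ has a faithful primitive action on an infinite set.

So either all maximal subgroups of $G$ are normal of index $p$ and $\Phi(G)=G'G^p$ has finite index, or $\Phi(G)=1$ and $G$ is a faithful primitive permutation group of infinite degree. Both cases occur for every $p$: the first by Pervova's theorem quoted in Section 1, the second by Theorem 1.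

*Proof.* Since $G$ is a finitely generated torsion group, $G/G'$ and $G/G'G^p$ are finite.

**Step 1 (nontrivial normal subgroups have finite index).** This is where the branch property enters. Let $1\ne N\lhd G$, and let $g\in N$ move a vertex $v$ of level $n$. For $a,b\in\mathrm{rist}_G(v)$ put $c=a^g$. It lies in $\mathrm{rist}_G(vg)$ and $vg\ne v$, so $c$ commutes with $a$ and $b$. Hence
$$[a^{-1}c,b]=c^{-1}a\,b^{-1}\,a^{-1}c\,b=ab^{-1}a^{-1}b=[a^{-1},b].$$
Now $a^{-1}c=a^{-1}a^g=[a,g]\in N$, so $[a^{-1},b]\in N$. Thus $\mathrm{rist}_G(v)'\le N$. Conjugating, since $\mathrm{rist}_G(v)^h=\mathrm{rist}_G(vh)$ and $G$ is transitive on level $n$, we get $\mathrm{rist}_G(n)'\le N$. The group $\mathrm{rist}_G(n)$ has finite index in $G$, so it is a finitely generated torsion group. Its abelianization is finite, so $\mathrm{rist}_G(n)'$, and therefore $N$, has finite index in $G$.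

**Step 2 (the implications among 1, 2, 3).** (1⇒2) Let $M$ be maximal of infinite index. If $G'\le M$, then $|G:M|\le|G:G'|<\infty$, a contradiction. So $MG'\ne M$, and $MG'=G$ by maximality. (2⇒3) $H$ maps onto $G/G'G^p$; choose $h_1,\dots,h_d\in H$ mapping to a basis. They generate a subgroup of $H\ne G$. (3⇒1) Let $H_0=\langle h_1,\dots,h_d\rangle\ne G$. In a finite quotient $G/N$, which is a finite $p$-group, the images of the $h_i$ generate modulo the Frattini subgroup, which is the image of $G'G^p$. So they generate $G/N$, that is, $H_0N=G$. By the argument of Section 1, there is a maximal subgroup containing $H_0$, and it has infinite index.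

**Step 3 (the Frattini subgroup).** (1⇒4) Let $M$ be maximal of infinite index. Its core is a normal subgroup of infinite index, hence trivial by Step 1. The normal subgroup $\Phi(G)\le M$ is contained in the core, so $\Phi(G)=1$. (4⇒5) $G'G^p$ has finite index in the infinite group $G$, so it is nontrivial. (5⇒1) We prove the contrapositive. Suppose all maximal subgroups of $G$ have finite index. Each contains its core, which has finite index, so it corresponds to a maximal subgroup of a finite $p$-group. Hence it is normal of index $p$, and contains $G'G^p$. Conversely every normal subgroup of index $p$ is maximal. The normal subgroups of index $p$ correspond to the hyperplanes of the finite-dimensional space $G/G'G^p$, which is nonzero because $G$, an infinite residually finite $p$-group, has nontrivial finite $p$-quotients. Hyperplanes intersect in $0$, so $\Phi(G)=G'G^p$.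

**Step 4 (primitive actions).** (1⇒6) Let $M$ be maximal of infinite index. The action of $G$ on the cosets of $M$ is primitive, on an infinite set, and its kernel is the core of $M$, which is trivial by Step 1. (6⇒1) Point stabilizers are maximal and of infinite index.

The dichotomy follows. If 1 fails, then so do 4, 5 and 6, and by the argument for (5⇒1) all maximal subgroups are normal of index $p$ and $\Phi(G)=G'G^p$, which has finite index. If 1 holds, then so do 4 and 6. $\square$

In particular, the groups of Theorem 1 contain a $d$-generated proper subgroup that is dense in the profinite topology, where $d=\dim_{\mathbb F_p}G/G'G^p$: this is the $H_0$ of (3⇒1). They also have trivial Frattini subgroup and a faithful primitive action on an infinite set.
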